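# Closed-neighborhood sums modulo $k$ and a graph built from combinatorial lines

## 1. Lines, cells and blocks

All graphs are finite and simple. Fix an integer $k\ge 2$. We begin by building a graph. Its vertices are combinatorial lines carrying a label, and adjacency is decided by where two lines cross.

**Definition (combinatorial line).** Let $W$ be a finite nonempty alphabet and $N\ge 1$. A combinatorial line $L$ in $W^N$ is a pair consisting of a nonempty set $S\subseteq\{1,\dots,N\}$ of active coordinates and a fixed word on the remaining coordinates. For $s\in W$, $L(s)\in W^N$ is the word equal to $s$ on all of $S$ and equal to the fixed word elsewhere. The points of $L$ are the words $L(s)$, $s\in W$.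

Since $S\ne\emptyset$, the points $L(s)$ are distinct for distinct $s$. For example, let $W=\{1,2,3\}$ and $N=2$. There are seven lines: three with $S=\{2\}$ (such as $11,12,13$), three with $S=\{1\}$, and the diagonal $11,22,33$ with $S=\{1,2\}$. The antidiagonal $13,22,31$ is not a line, because the active coordinates must move together.

**Lemma 1.** Two distinct combinatorial lines share at most one point.

**Proof.** Suppose two distinct points lie on a line $L$; they are $L(s)$ and $L(t)$ with $s\ne t$. The coordinates where they differ are exactly the active coordinates, and their common restriction to the other coordinates is the fixed word. So two distinct points determine $L$. $\blacksquare$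

Now the data for the graph. Let $I$ be a finite set, whose elements we call types. Let $(H_p)_{p\in\Pi}$ be a finite family of graphs with $V(H_p)\subseteq I$; call them patterns. Put $\Pi_i=\{p\in\Pi: i\in V(H_p)\}$ and assume $\Pi_i\neq\emptyset$ for every $i\in I$. For any graph $H$ write
$$M_H=A_H+\mathrm{Id},$$
where $A_H$ is the adjacency matrix and $\mathrm{Id}$ the identity matrix. So $(M_H)_{ij}=1$ if $i=j$ or $ij\in E(H)$, and $(M_H)_{ij}=0$ otherwise.

**Definition (recipe).** A recipe is a pair $\sigma=(i,n)$ where $i\in I$ and $n:\Pi_i\to\{0,1,\dots,k-1\}$ satisfies $\sum_{p\in\Pi_i}n(p)\equiv 1\pmod k$. Its size is the integer $|n|=\sum_p n(p)$. Let $\Sigma$ be the set of all recipes.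

As $|n|$ is a nonnegative integer congruent to $1$ modulo $k\ge2$, we have $|n|\ge 1$. For example, if $k=3$ and $\Pi_i=\{p,q\}$, the recipes of type $i$ are given by $(n(p),n(q))=(1,0),(0,1),(2,2)$, of sizes $1,1,4$.

**Definition (the alphabet).** Let $W=\bigsqcup_{\sigma\in\Sigma}W_\sigma$ be a disjoint union of finite sets with $|W_{(i,n)}|=|n|$. Choose $\pi:W\to\Pi$ such that for each recipe $\sigma=(i,n)$ and each $p\in\Pi_i$, exactly $n(p)$ letters of $W_\sigma$ are sent to $p$.

Such a $\pi$ exists because $|W_\sigma|=\sum_pn(p)$, and it satisfies $\pi(W_{(i,n)})\subseteq\Pi_i$.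

**Definition (the graph $G$).** Let $N\ge1$ and let $\mathcal L$ be the set of combinatorial lines of $W^N$. A pair $(a,p)\in W^N\times\Pi$ is called a cell. The vertex set is $V(G)=\Sigma\times\mathcal L$. A vertex $v=(\sigma,L)$ with $\sigma=(i,n)$ has type $i$ and block
$$B(v)=\{(L(s),\pi(s)): s\in W_\sigma\}\subseteq W^N\times\Pi .$$
Distinct vertices $v,v'$ of types $i,i'$ are adjacent if and only if there is a cell $(a,p)\in B(v)\cap B(v')$ with $(M_{H_p})_{ii'}=1$.

One should picture a separate copy of the pattern $H_p$ sitting in each cell $(a,p)$. A vertex of type $i$ occupies position $i$ in the copies belonging to the cells of its block. Three facts are immediate.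

1. The points $L(s)$ are distinct for distinct $s$. Hence $|B(v)|=|n|\equiv1\pmod k$, and $B(v)$ has at most one cell with a given first coordinate.
2. If $(a,p)\in B(v)$ and $v$ has type $i$, then $p\in\Pi_i$, that is, $i\in V(H_p)$. So the entry $(M_{H_p})_{ii'}$ in the adjacency rule makes sense.
3. Adjacency is symmetric because each $M_{H_p}$ is symmetric. So $G$ is a finite simple graph.

Here is a case small enough to draw. Take $I=\{1,2\}$ and a single pattern $H=K_2$ on $I$. Since $\Pi_1=\Pi_2$ has one element, the only recipe of each type has $n=1$. So $W$ has two letters, say $W=\{1,2\}$ with letter $i$ belonging to type $i$, and the vertex of type $i$ on the line $L$ has as its block the single point $L(i)$ (we suppress $p$). Let $N=2$. The lines are $1*,\ 2*,\ *1,\ *2,\ **$, where $*$ marks active coordinates, so $G$ has ten vertices. They sit as follows: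

- at $11$: three vertices of type 1, from $1*,\,*1,\,**$;
- at $22$: three vertices of type 2, from $2*,\,*2,\,**$;
- at $12$: one of type 2, from $1*$, and one of type 1, from $*2$;
- at $21$: one of type 1, from $2*$, and one of type 2, from $*1$.

All entries of $M_{K_2}$ are $1$, so two vertices are adjacent exactly when they sit at the same point, and $G$ is two triangles and two disjoint edges.

The graph has one purpose. Put weights $x\in\mathbb Z_k^{V(G)}$ on its vertices, and look at the sum of the weights over the closed neighborhood of each vertex. We shall see that, for suitable $N$ and every $x$, there is a line $L$ on which these sums are completely controlled by the patterns: the sum at $(\sigma,L)$ with $\sigma=(i,n)$ is $\sum_p n(p)\,y^p_i$, where $y^p$ is a vector of closed-neighborhood sums of the pattern $H_p$, the same for all $\sigma$. This will show that some sum must be $0$ modulo $k$ when $k$ is odd.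

## 2. Sets meeting every closed neighborhood nontrivially modulo $k$

For a graph $G=(V,E)$, the open neighborhood $N_G(v)$ is the set of neighbors of $v$, and the closed neighborhood is $N_G[v]=N_G(v)\cup\{v\}$. With $M_G=A_G+\mathrm{Id}$,
$$(M_Gx)_v=\sum_{w\in N_G[v]}x_w ,\qquad (M_G\mathbf 1_D)_v=|N_G[v]\cap D| .$$

Two results frame the problem. Sutner's theorem says that every graph $G$ contains a set $D\subseteq V(G)$ with $|N_G[v]\cap D|$ odd for all $v$; equivalently, $M_Gx=\mathbf 1$ is solvable over $GF(2)$. Caro and Jacobson proved that if $T$ is a tree and $k\ge2$, then $T$ has a vertex subset $D$ with $|N_T[v]\cap D|\not\equiv0\pmod k$ for all $v$, and they conjectured the same for general graphs. The problem is taken from "A Parity Domination Problem in Graphs with Bounded Treewidth and Distance-hereditary Graphs". It asks whether for every graph $G$ and every $k\ge2$ there is $D\subseteq V(G)$ with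
$$|N_G[v]\cap D|\not\equiv0\pmod k\quad\text{for all }v\in V(G).$$
The answer is no, and the dividing line is the parity of $k$.

**Theorem A.** Let $k\ge2$.

- If $k$ is even, every graph $G$ has $D\subseteq V(G)$ with $|N_G[v]\cap D|\not\equiv0\pmod k$ for all $v$.
- If $k$ is odd, there is a finite simple graph $G$ such that for every $x\in\mathbb Z^{V(G)}$ some vertex $v$ satisfies $\sum_{w\in N_G[v]}x_w\equiv0\pmod k$. In particular no $D\subseteq V(G)$ has $|N_G[v]\cap D|\not\equiv0\pmod k$ for all $v$.

So the conjecture is false, and the property holds for all graphs exactly when $k$ is even. The counterexamples can be taken connected: some component of such a $G$ has the same property. Indeed, closed neighborhoods stay inside components, so if each component had a weighting with no sum $\equiv0$, these would combine to such a weighting of $G$.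

The second theorem replaces the single forbidden residue $0$ by any set $R$ of forbidden residues, with weights in $\mathbb Z_k$.

**Theorem B.** Let $k=2^ab$ with $b$ odd, and let $R\subseteq\mathbb Z_k$. For $0\le g<a$ let $O_g\subseteq\mathbb Z_k$ be the set of odd multiples of $2^gb$. The following are equivalent:

- (i) every graph $G$ has $x\in\mathbb Z_k^{V(G)}$ with $(M_Gx)_v\notin R$ for all $v$;
- (ii) $0\notin R$, or $R\cap O_g=\emptyset$ for some $0\le g<a$.

**Corollary.** Let $k$ be odd and $R\subseteq\mathbb Z_k$. Every graph has $D\subseteq V$ with $|N[v]\cap D|\bmod k\notin R$ for all $v$ if and only if $0\notin R$.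

To get used to the sets $O_g$: for $k=6$ we have $a=1$, $b=3$, $O_0=\{3\}$. For $k=4$ we have $O_0=\{1,3\}$ and $O_1=\{2\}$, so (ii) fails exactly when $R$ contains $0$, $2$, and at least one of $1,3$. For odd $k$ there are no sets $O_g$, and (ii) says $0\notin R$.

## 3. Small graphs, and the parity argument for even $k$

Some graphs are easy. In a complete graph, a single vertex as $D$ gives the count $1$ everywhere; in a star, $D=\{\text{center}\}$ does the same. For a cycle $C_m$ and $k\ge3$, go around putting vertices alternately in and out of $D$, beginning with "in". If $m$ is even, windows of three consecutive vertices contain one or two elements of $D$. If $m$ is odd, one pair of consecutive vertices is in $D$, and every window still contains one or two. These counts are nonzero modulo $k$.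

For even $k$, Sutner's theorem settles everything.

**Proof of Theorem A for even $k$.** Sutner's set $D$ has $|N_G[v]\cap D|$ odd for every $v$. An odd number is not divisible by an even $k$. $\blacksquare$

It is worth recalling a short proof of Sutner's theorem, to see what it needs. Work over $GF(2)$ and write $M=M_G$, a symmetric $n\times n$ matrix. For the standard bilinear form, $\operatorname{im}M\subseteq(\ker M)^\perp$ by symmetry, and both spaces have dimension $n-\dim\ker M$, so they are equal. It remains to show that $\mathbf 1\perp\ker M$. If $Mz=0$, then
$$0=z^TMz=\sum_i z_i^2+2\sum_{ij\in E}z_iz_j=\sum_iz_i ,$$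
because $2=0$ and $z_i^2=z_i$ in $GF(2)$.

For an odd modulus the cross terms $2\sum z_iz_j$ stay, and the argument stops there. The conclusion stops as well. Take $k=3$ and $G=C_4$. Each column of $M_{C_4}$ has three ones, so every vector $y\in\operatorname{im}M_{C_4}$ over $\mathbb Z_3$ satisfies $y_1+y_2+y_3+y_4=0$. The vector $\mathbf 1$ has sum $4=1$, so it is not in the image.

## 4. A relation that forbids constants, and why it is not yet a counterexample

The relation for $C_4$ exists for every odd $k\geq 3$. Let $J$ be a set of $k+1$ elements, an even number, and let $H_J$ be the complete graph on $J$ minus a perfect matching. It is $(k-1)$-regular, so every column of $M_{H_J}$ has $k$ ones and $\mathbf 1^TM_{H_J}=k\mathbf 1^T=0$ in $\mathbb Z_k$. Hence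
$$\sum_{i\in J}y_i=0\ \text{ in }\mathbb Z_k\qquad\text{for every }y\in\operatorname{im}M_{H_J}. \tag{1}$$
For $k=3$ this is $H_J=C_4$. A constant vector with entries $\tau$ has sum $(k+1)\tau=\tau$. So by (1), $H_J$ never has all its sums equal to one nonzero value.

But $H_J$ is no counterexample. Let $D=\{u,u'\}$ be a pair of the removed matching. Then $u$ and $u'$ each see one element of $D$, and every other vertex sees two; both are nonzero modulo the odd number $k\ge3$. The relation (1) holds, since $1+1+2(k-1)=2k$. The sums escape by not being constant.

This suggests pigeonhole: take a large set $I$, use a graph $H_J$ for every $(k+1)$-subset $J$ of $I$, and find a $J$ on which the values agree. There are two obvious ways to put the graphs $H_J$ together, and both fail.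

- Take disjoint copies of all $H_J$. Then each copy can use its own pair $\{u,u'\}$, and the whole graph has a good $D$. The values at $i$ in different copies are unrelated, so there is no single value at $i$ to which pigeonhole could apply.
- Superimpose all $H_J$ on the vertex set $I$. Now each $i$ has one value, but it is not the value of any $H_J$, and (1) is lost. In fact the union always has a good $D$. A pair is missing from the union only if it is matched in every $J$ containing it. Two missing pairs $ij$ and $il$ cannot share the vertex $i$, as a set $J\supseteq\{i,j,l\}$ would match $i$ twice (such $J$ exists since $k+1\ge4$ and $|I|\ge k+1$). So the union is a complete graph minus a matching. If some vertex is unmatched, let $D$ consist of it, giving all counts $1$; otherwise let $D$ be a matched pair, giving counts $1$ and $2$.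

We need an assembly that keeps the patterns separate, so that (1) applies to each, and still links the values which different patterns give to the same $i$. Here is the link we ask for. Suppose that whenever values $y^p_i$ are produced at $i$ by patterns $p\in\Pi_i$, every combination $\sum_pn(p)y_i^p$ with $\sum_pn(p)=1$ also occurs as a closed-neighborhood sum somewhere. For $k=3$ this is decisive: if two patterns gave the values $1$ and $2$ at $i$, then the recipe $(2,2)$ would give $2\cdot1+2\cdot2=6=0$. So avoiding $0$ would force all patterns to agree at $i$, and pigeonhole would have something to work on.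

Each vertex $(\sigma,L)$ with $\sigma=(i,n)$ in the graph of Section 1 is there to produce one such combination: its block has $n(p)$ cells carrying the pattern $p$. We now check that it does so.

## 5. Reading sums off cells

In this section $G$ is the graph of Section 1 with any $N\ge1$, and arithmetic is in $\mathbb Z_k$.

**Lemma 2.** If $v\ne v'$ are vertices of $G$, then $|B(v)\cap B(v')|\le1$.

**Proof.** The lemma ensures that the entries of $M_G$, which are only $0$ and $1$, will count common cells correctly. Let $v=(\sigma,L)$ and $v'=(\sigma',L')$.

If $L=L'$, then $\sigma\ne\sigma'$. A common cell would give $L(s)=L(s')$ with $s\in W_\sigma$ and $s'\in W_{\sigma'}$, so $s=s'$. This is impossible, because $W_\sigma\cap W_{\sigma'}=\emptyset$. So here the blocks are disjoint.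

If $L\ne L'$, the first coordinate of any common cell is a point on both lines. By Lemma 1 there is at most one such point, and $B(v)$ has at most one cell with that first coordinate. $\blacksquare$

**Lemma 3.** Let $x\in\mathbb Z_k^{V(G)}$. For a cell $(a,p)$ define $c^{a,p}\in\mathbb Z_k^{V(H_p)}$ by
$$c^{a,p}_j=\sum\{x_{v'}: v'\text{ of type }j,\ (a,p)\in B(v')\},$$
and let $y^{a,p}=M_{H_p}c^{a,p}$. Then for every vertex $v$ of type $i$,
$$(M_Gx)_v=\sum_{(a,p)\in B(v)}y^{a,p}_i. \tag{2}$$

**Proof.** The lemma says that a closed-neighborhood sum in $G$ splits into closed-neighborhood sums in the pattern copies. We expand the right side of (2) and compare coefficients. Write $i'$ for the type of $v'$. For a cell $(a,p)\in B(v)$,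
$$y_i^{a,p}=\sum_{j\in V(H_p)}(M_{H_p})_{ij}\,c^{a,p}_j=\sum_{v':\,(a,p)\in B(v')}(M_{H_p})_{ii'}\,x_{v'},$$
where we used that every $v'$ with $(a,p)\in B(v')$ has its type in $V(H_p)$. Summing over $B(v)$,
$$\sum_{(a,p)\in B(v)}y_i^{a,p}=\sum_{v'\in V(G)}x_{v'}\sum_{(a,p)\in B(v)\cap B(v')}(M_{H_p})_{ii'} .$$

For $v'=v$ each term of the inner sum is a diagonal entry $(M_{H_p})_{ii}=1$, so the inner sum is $|B(v)|=|n|=1$ in $\mathbb Z_k$. This is where the condition $\sum_pn(p)\equiv1$ is used: the diagonal entry of $M_G$ has to be $1$.

For $v'\ne v$ the inner sum has at most one term, by Lemma 2, and that term is $0$ or $1$. It equals $1$ exactly when some common cell has $(M_{H_p})_{ii'}=1$, that is, when $v$ and $v'$ are adjacent.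

So the coefficient of $x_{v'}$ is $(M_G)_{vv'}$ in all cases. $\blacksquare$

In the ten-vertex example, $y^a=(t_a,t_a)$, where $t_a$ is the total weight at the point $a$, and (2) says that the closed-neighborhood sum of a vertex is the total weight at its point.

## 6. A monochromatic line makes all recipes available

In (2) the vectors $y^{a,p}$ still depend on the word $a$. We remove this dependence with a classical theorem (A. W. Hales, R. I. Jewett, *Regularity and positional games*, Trans. AMS 106 (1963), 222–229).

**Hales–Jewett theorem.** For every finite nonempty alphabet $W$ and every $r\ge1$ there is $N$ such that every $r$-coloring of $W^N$ has a monochromatic combinatorial line.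

For $W=\{1,2\}$ and $r=2$ one may take $N=2$: two of the words $11,12,22$ have the same color, and any two of them form a line ($1*$, $*2$ or $**$).

**Proposition 4.** Let $k\ge2$, let $I$ be a finite set, and let $(H_p)_{p\in\Pi}$ be a finite family of graphs with $V(H_p)\subseteq I$ and $\Pi_i\ne\emptyset$ for each $i\in I$. Then there is a finite simple graph $G$ such that for every $x\in\mathbb Z_k^{V(G)}$ there exist vectors $y^p\in\operatorname{im}(M_{H_p})\subseteq\mathbb Z_k^{V(H_p)}$ $(p\in\Pi)$ with the following property: for every $i\in I$ and all coefficients $n(p)\in\mathbb Z_k$ $(p\in\Pi_i)$ with $\sum_pn(p)=1$, the value $\sum_{p\in\Pi_i}n(p)\,y_i^p$ equals $(M_Gx)_v$ for some $v\in V(G)$.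

**Proof.**

**Step 1: choice of $N$.** This step fixes $G$ before any weights are given. Form $\Sigma$, $W$ and $\pi$ as in Section 1; they do not depend on $N$. Put $r=\prod_{p\in\Pi}k^{|V(H_p)|}$, let $N$ be given by the Hales–Jewett theorem for $W$ and $r$, and let $G$ be the resulting graph.

**Step 2: a line on which the patterns do not depend on the word.** Given $x\in\mathbb Z_k^{V(G)}$, form the vectors $y^{a,p}=M_{H_p}c^{a,p}$ of Lemma 3. Color the word $a\in W^N$ by the tuple $(y^{a,p})_{p\in\Pi}$. This tuple lies in $\prod_p\mathbb Z_k^{V(H_p)}$, a set with $r$ elements, so at most $r$ colors occur. Hence there is a monochromatic line $L$: there are vectors $y^p$ with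
$$y^{L(s),p}=y^p\qquad\text{for all }s\in W,\ p\in\Pi ,$$
and $y^p\in\operatorname{im}M_{H_p}$, as $y^{a,p}$ is in that image for every $a$.

**Step 3: the vertices on $L$ give all the combinations.** Let $i\in I$ and let coefficients in $\mathbb Z_k$ with sum $1$ be given. Represent them by integers $n(p)\in\{0,\dots,k-1\}$; then $\sigma=(i,n)$ is a recipe. By (2) applied to the vertex $(\sigma,L)$,
$$(M_Gx)_{(\sigma,L)}=\sum_{s\in W_\sigma}y_i^{L(s),\pi(s)}=\sum_{s\in W_\sigma}y_i^{\pi(s)}=\sum_{p\in\Pi_i}n(p)\,y_i^p ,$$
where the last equality holds because exactly $n(p)$ letters of $W_\sigma$ are mapped to $p$. $\blacksquare$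

Note the order: $N$, and so $G$, is chosen before $x$, while the line $L$ and the vectors $y^p$ depend on $x$.

The combinations with coefficient sum $1$ have a simple shape.

**Lemma 5.** In the situation of Proposition 4, for $i\in I$ let
$$A_i=\Big\{\sum_{p\in\Pi_i}n(p)\,y_i^p:\ n(p)\in\mathbb Z_k,\ \sum_pn(p)=1\Big\}.$$
Then $A_i$ is a coset $\tau_i+d_i\mathbb Z_k$ with $d_i\mid k$, it contains $y^p_i$ for all $p\in\Pi_i$, and each of its elements equals $(M_Gx)_v$ for some $v$. At most $k^2$ different cosets of subgroups of $\mathbb Z_k$ exist.

**Proof.** Fix $p_0\in\Pi_i$. If $\sum_pn(p)=1$, then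
$$\sum_pn(p)y_i^p=y_i^{p_0}+\sum_{p\ne p_0}n(p)\,(y_i^p-y_i^{p_0}),$$
and the coefficients $n(p)$, $p\ne p_0$, may be chosen freely in $\mathbb Z_k$, with $n(p_0)$ making up the sum. So $A_i$ is $y_i^{p_0}$ plus the subgroup generated by the differences $y_i^p-y_i^{p_0}$. Every subgroup of $\mathbb Z_k$ is $d\mathbb Z_k$ for exactly one $d\mid k$. Taking $n(p)=1$ for one $p$ and $0$ for the others shows $y_i^p\in A_i$. That the elements of $A_i$ are values of $M_Gx$ is Proposition 4. Finally, $d\mathbb Z_k$ has $d$ cosets, and $\sum_{d\mid k}d\le1+2+\dots+k\le k^2$. $\blacksquare$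

## 7. Odd $k$: pigeonhole on cosets

For $k=3$ the end of the argument is short. Let $I=\{1,\dots,7\}$ and put a four-cycle $H_J$ on each $4$-subset $J$. If $M_Gx$ has no zero entry, then $0\notin A_i$, so $A_i\ne\mathbb Z_3$ is a single nonzero value $t_i\in\{1,2\}$. Four of the seven indices have the same $t_i=t$. On the set $J$ of these four, $y^J$ is constant equal to $t$, so its sum is $4t=t\neq0$, against (1). For composite $k$ the cosets $A_i$ may be proper and larger than a point, for instance $1+3\mathbb Z_9$. The same argument works if one compares cosets instead of values.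

**Proof of Theorem A for odd $k\ge3$.**

**Step 1: the patterns.** We choose enough types for the pigeonhole argument. Let $I=\{1,\dots,k^3+1\}$, let $\Pi$ be the set of all $(k+1)$-subsets $J$ of $I$, and for $J\in\Pi$ let $H_J$ be the complete graph on $J$ minus a perfect matching. Each $i\in I$ lies in some $J$, so $\Pi_i\neq\emptyset$. Let $G$ be the graph from Proposition 4.

**Step 2: many types with the same coset.** Suppose, for a contradiction, that some $x\in\mathbb Z_k^{V(G)}$ has $(M_Gx)_v\ne0$ for all $v$. Take the vectors $y^J$ from Proposition 4 and the cosets $A_i$ from Lemma 5. Every element of $A_i$ is a value $(M_Gx)_v$, so $0\notin A_i$ for all $i$. There are at most $k^2$ possible cosets and $|I|=k\cdot k^2+1$ types. So some $k+1$ types have the same coset $A_i=\tau+d\mathbb Z_k$ with $d\mid k$. Let $J$ be the set of these types. It is a member of $\Pi$.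

**Step 3: the relation (1) puts $0$ into that coset.** For $i\in J$ we have $J\in\Pi_i$, so $y_i^J\in A_i$, that is, $y_i^J\equiv\tau\pmod d$. Reduction modulo $d$ makes sense in $\mathbb Z_k$ because $d\mid k$. By (1), and again because $d\mid k$,
$$0\equiv\sum_{i\in J}y_i^J\equiv(k+1)\tau\equiv\tau\pmod d .$$
Hence $0\in\tau+d\mathbb Z_k=A_i$, which contradicts Step 2.

So every $x\in\mathbb Z_k^{V(G)}$ has a vertex with $(M_Gx)_v=0$. Reducing integer weights modulo $k$, every $x\in\mathbb Z^{V(G)}$, and in particular every $\mathbf 1_D$, has a vertex $v$ with $\sum_{w\in N_G[v]}x_w\equiv0\pmod k$. $\blacksquare$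

## 8. Arbitrary forbidden residues

Recall $k=2^ab$ with $b$ odd, and that $O_g$ is the set of odd multiples of $2^gb$ in $\mathbb Z_k$, for $0\le g<a$.

Two samples before the proof. For $k=6$ and $R=\{0,1,2,4,5\}$ we have $R\cap O_0=\emptyset$, and indeed $x=3x'$ with Sutner's $x'$ makes every sum equal to $3$. For $k=6$ and $R=\{0,3\}$ condition (ii) fails, so Theorem B says that some graph has no $x$ avoiding $R$.

**Proof of Theorem B, (ii) implies (i).** If $0\notin R$, take $x=0$. If $R\cap O_g=\emptyset$ with $0\le g<a$, let $x'\in\{0,1\}^V$ be Sutner's solution, so all entries of $M_Gx'$ over $\mathbb Z$ are odd. Put $x=2^gb\,x'$. Then $(M_Gx)_v$ is an odd multiple of $2^gb$, so it lies in $O_g$ and not in $R$, for all $v$. $\blacksquare$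

**Proof of Theorem B, (i) implies (ii).** We assume that (ii) fails, so $0\in R$ and $R\cap O_g\neq\emptyset$ for all $0\le g<a$, and we construct a graph for which no $x$ avoids $R$.

**Step 1: two kinds of patterns.** One kind controls the odd part of the modulus, the other the power of $2$. Put
$$q=\max\bigl(b+1,\ 2(2^a-1)\bigr),\qquad I=\{1,\dots,qk^2+1\}.$$
The family consists of the following patterns.

- For every $(b+1)$-subset $J\subseteq I$, a graph $H_J$ on $J$ that is complete minus a perfect matching. It exists as $b+1$ is even. It is $(b-1)$-regular, so $\mathbf 1^TM_{H_J}=b\mathbf 1^T$.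
- If $a\ge1$: for every $2(2^a-1)$-subset $J'\subseteq I$, a graph $H'_{J'}$ on $J'$ isomorphic to $K_{2^a-1,\,2^a-1}$. It is $(2^a-1)$-regular, so $\mathbf 1^TM_{H'_{J'}}=2^a\mathbf 1^T$.

Since $b\mid k$ and $2^a\mid k$, congruences modulo $b$ and $2^a$ make sense in $\mathbb Z_k$, and
$$\sum_{i\in J}y_i\equiv0\pmod b\quad\text{for }y\in\operatorname{im}M_{H_J},\qquad \sum_{i\in J'}y_i\equiv0\pmod{2^a}\quad\text{for }y\in\operatorname{im}M_{H'_{J'}}. \tag{3}$$
(If $b=1$, then $H_J$ is two isolated vertices and the first relation is empty; nothing below is affected.) Each $i\in I$ lies in some $J$, because $|I|\ge b+1$. Let $G$ be the graph from Proposition 4.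

**Step 2: many types with the same coset.** Suppose $x\in\mathbb Z_k^{V(G)}$ is such that $M_Gx$ avoids $R$. Take the vectors from Proposition 4 and the cosets $A_i$ from Lemma 5. The elements of $A_i$ are values of $M_Gx$, so each $A_i$ is disjoint from $R$. As $|I|=qk^2+1$, at least $q+1$ types share the same coset
$$A=\tau+d\mathbb Z_k,\qquad d=2^sd',\quad s\le a,\quad d'\mid b,$$
where we regard $\tau$ as an integer. By the choice of $q$ we can pick a $(b+1)$-subset $J$ and, if $a\ge1$, a $2(2^a-1)$-subset $J'$ among these types. The vector of $H_J$ has all its coordinates in $A$, so they are all $\equiv\tau\pmod d$; the same holds for the vector of $H'_{J'}$.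

**Step 3: divisibility of $\tau$.** We extract what (3) says about $\tau$. From $H_J$, reducing modulo $d'\mid b$,
$$0\equiv(b+1)\tau\equiv\tau\pmod{d'},\qquad\text{so } d'\mid\tau .$$
If $a\ge1$, from $H'_{J'}$, reducing modulo $2^s\mid2^a$,
$$0\equiv2(2^a-1)\tau=2^{a+1}\tau-2\tau\equiv-2\tau\pmod{2^s},\qquad\text{so } 2^s\mid2\tau .$$

**Step 4: the coset must meet $R$.** We show that $A$ contains $0$ or some $O_g$. If $2^s\mid\tau$ (in particular if $s=0$, which covers $a=0$), then $d=2^sd'$ divides $\tau$, since $2^s$ and $d'$ are coprime. So $0\in A$, against $0\in R$ and $A\cap R=\emptyset$.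

Hence $2^s\nmid\tau$. Then $s\ge1$, so $a\ge1$, and $2^{s-1}\mid\tau$ by Step 3. Together with $d'\mid\tau$ and $2^s\nmid\tau$ this gives $\tau=2^{s-1}d'u$ with $u$ odd. As $d=2\cdot2^{s-1}d'$,
$$A=\{2^{s-1}d'(u+2j): j\in\mathbb Z\},$$
read in $\mathbb Z_k$. Since $u$ is odd, $A$ is the set of all odd multiples of $2^{s-1}d'$. Since $b/d'$ is odd, every odd multiple of $2^{s-1}b$ is an odd multiple of $2^{s-1}d'$, so $A\supseteq O_{s-1}$, where $0\le s-1<a$. But $R\cap O_{s-1}\neq\emptyset$, against $A\cap R=\emptyset$.

So no $x\in\mathbb Z_k^{V(G)}$ avoids $R$ on $G$, and (i) fails. $\blacksquare$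

**Proof of the Corollary.** If $0\notin R$, take $D=\emptyset$: every count is $0$. If $0\in R$ and $k$ is odd, Theorem A gives a graph in which every $x$, and in particular every $\mathbf 1_D$, has a vertex $v$ with $(M_Gx)_v\equiv0$, a residue in $R$. $\blacksquare$

**Remark (sets versus weights).** For $R=\{0\}$ the answer "true if and only if $k$ is even" is complete for sets $D$. Theorem B is a full classification for weights $x\in\mathbb Z_k^V$. For even $k$ and general $R\ni0$ it gives graphs with no suitable set $D$ whenever (ii) fails. In the other direction its proof uses the weights $2^gb\,x'$, which need not be the indicator of a set, so no full classification for sets $D$ is claimed in that case.
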